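\title{Open manifolds that are not $\mathcal{Z}$-compactifiable\\ although their products with an interval are}

\begin{abstract}
For every $n\ge 5$ we construct an open $n$-manifold $M$, homotopy equivalent to $S^1\vee S^1$, such that $M\times[0,1]$ and $M\times Q$ admit $\mathcal{Z}$-compactifications while $M$ does not; here $Q$ is the Hilbert cube. The product $M\times[0,1]$ is compactified by means of the $s$-cobordism theorem. A $\mathcal{Z}$-compactification of $M$ itself would give a map from the universal cover of $M$ to a tree over which, by Poincar\'e duality, loops near infinity are null-homologous near infinity with uniformly bounded spread. The fundamental groups of the neighborhoods of infinity of $M$ are chosen so that no uniform bound can exist, and a representation in a group of unitriangular matrices indexed by the real line detects this.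
\end{abstract}

\section{The question and the results}\label{sec:intro}

Throughout, $I=[0,1]$, a compactum is a compact metrizable space, and $Q=\prod_{i=1}^\infty[0,1]$ is the Hilbert cube. Manifolds are separable and metrizable and may have boundary; an open manifold is a noncompact manifold without boundary.

\begin{definition}\label{def:Z}
Let $X$ be a locally compact, separable metric ANR. A \emph{$\mathcal Z$-compactification} of $X$ is a compactum $\widehat X$ that contains $X$ as a dense open subset and carries a homotopy $h\colon\widehat X\times I\to\widehat X$ with $h_0=\mathrm{id}$ and $h_t(\widehat X)\subset X$ for all $t>0$; one says that $\widehat X\setminus X$ is a \emph{$\mathcal Z$-set} in $\widehat X$. The space $X$ is \emph{$\mathcal Z$-compactifiable} if it has a $\mathcal Z$-compactification.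
\end{definition}

The spaces in this paper are manifolds and their products with cubes, and the ANR property plays no further role. The definition asks that the points at infinity can be pushed into $X$ instantly, so that adding them does not change the homotopy type: $h_t(X)\subset X$ for all $t$, and therefore $h_1$ is a homotopy inverse of the inclusion $X\subset\widehat X$. The model case is a compact manifold with boundary, which is a $\mathcal Z$-compactification of its interior: push inward along a collar. Thus $[-\infty,\infty]$ is a $\mathcal Z$-compactification of $\mathbb R$, while the circle $\mathbb R\cup\{\infty\}$ is not, since it is not contractible. The compactum $\widehat X$ need not be a manifold, and this makes the notion far more flexible than the search for a boundary.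

The property passes to products. If $\widehat X$ is a $\mathcal Z$-compactification of $X$ and $C$ is $I^k$ or $Q$, then
\begin{equation}\label{eq:product}
\widehat X\times C \text{ is a $\mathcal Z$-compactification of } X\times C,
\end{equation}
with homotopy $h_t\times\mathrm{id}$. In 1976 Chapman and Siebenmann gave criteria for a Hilbert cube manifold to admit a $\mathcal Z$-compactification. For a finite-dimensional manifold $M$ the product $M\times Q$ is a Hilbert cube manifold, because a chart of $M$ times $Q$ is an open subset of $I^n\times Q\cong Q$. Whether the characterization extends to finite-dimensional manifolds is the converse of \eqref{eq:product}, a question taken from \cite{STDC}.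

\medskip
\noindent\textbf{Question.} \emph{If $M^n$ is a finite-dimensional manifold and $M^n\times Q$ is $\mathcal Z$-compactifiable, is $M^n$ itself $\mathcal Z$-compactifiable?}
\medskip

One would guess that the answer is yes. The projection $M\times Q\to M$ is a proper homotopy equivalence, with inverse $x\mapsto(x,0)$, so no invariant of proper homotopy type distinguishes the two spaces; for instance, the neighborhoods of infinity $M\setminus K$ and $(M\setminus K)\times Q$ have the same homotopy groups. The answer is nevertheless no.

\begin{theorem}\label{thm:main}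
For every $n\ge5$ there is a connected open $n$-manifold $M$, an open subset of $(S^1\times S^{n-1})\#(S^1\times S^{n-1})$ homotopy equivalent to $S^1\vee S^1$, such that
\begin{itemize}
\item[(a)] $M\times[0,1]$ is $\mathcal Z$-compactifiable, and hence so are $M\times Q$ and all $M\times[0,1]^k$, $k\ge1$;
\item[(b)] $M$ is not $\mathcal Z$-compactifiable.
\end{itemize}
\end{theorem}

So the characterization of Chapman and Siebenmann does not extend to finite-dimensional manifolds, and $\mathcal Z$-compactifiability is not an invariant of proper homotopy type. The construction of $M$, given in Section~\ref{sec:manifold}, depends on a set $S=\{p_1<p_2<\cdots\}$ of positive integers, called exponents. Write $M_S$ for a manifold that it produces.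

\begin{theorem}\label{thm:supp}
Let $n\ge5$.
\begin{itemize}
\item[(i)] For every set $S$ of exponents, finite or infinite, $M_S\times[0,1]$ is $\mathcal Z$-compactifiable, while $M_S$ is $\mathcal Z$-compactifiable if and only if $S$ is finite.
\item[(ii)] There is an $n$-manifold $M_0$ with nonempty compact boundary such that $M_0\times[0,1]$ and $M_0\times Q$ are $\mathcal Z$-compactifiable and $M_0$ is not.
\end{itemize}
\end{theorem}

No claim is made for $n\le4$.

\subsection*{The idea}
What distinguishes $M$ from $M\times I$ is that $M$ has no boundary, so Poincar\'e duality ties the homology of compact subsets of $M$ to the homology of their complements. What a $\mathcal Z$-compactification adds to proper homotopy information is uniform continuity on the compact space $\widehat M\times I$. The proof combines the two.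

The manifold $M$ is an increasing union of compact submanifolds $K_l$, and $\pi_1(M\setminus K_l)$ is a group $G_l$ obtained from the free group $F=\pi_1(M)$ on $b,c$ by adjoining generators $a_1,\dots,a_l$ and relations that express $a_i$ as the commutator of $b^{p_i}a_ib^{-p_i}$ and $c^{p_i}a_ic^{-p_i}$. In the universal cover $\widetilde M$, which is homotopy equivalent to the Cayley tree $T$ of $F$, each $a_i$ is a loop near infinity, and its relation is a null-homology near infinity that spreads over a distance $p_i$ in $T$. Section~\ref{sec:algebra} shows, in a purely algebraic model, that this price $p_i$ cannot be lowered. Section~\ref{sec:control} shows that a $\mathcal Z$-compactification of $M$ would provide such null-homologies at a price $2\mu$ that does not depend on $i$, and Section~\ref{sec:gaps} derives a contradiction for $p_i>2\mu$. Part (a) of Theorem~\ref{thm:main} is proved in Section~\ref{sec:interval}: each layer between $K_l$ and $K_{l+1}$ becomes a product after crossing with $I$. Section~\ref{sec:supp} proves Theorem~\ref{thm:supp}.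

\section{The groups $G_l$ and the price of a commutator}\label{sec:algebra}

\subsection{The groups}
Let $F$ be the free group on $b,c$, let $|g|$ be the word length of $g\in F$, and put $[x,y]=xyx^{-1}y^{-1}$. Fix a strictly increasing sequence of positive integers $p_1<p_2<\cdots$, for example $p_i=i$. Let $G_0=F$ and
\[
G_l=\langle b,c,a_1,\dots,a_l\mid w_1,\dots,w_l\rangle,\qquad
w_i=a_i^{-1}\,[\,b^{p_i}a_ib^{-p_i},\;c^{p_i}a_ic^{-p_i}\,].
\]
Deleting the letters $a_i^{\pm1}$ turns $w_i$ into a freely trivial word. Hence killing $a_{l+1}$ defines an epimorphism $\theta_{l+1}\colon G_{l+1}\to G_l$, and killing all $a_i$ defines an epimorphism $G_l\to F$, written $s\mapsto\bar s$. Its kernel $P_l$ is the normal closure of $a_1,\dots,a_l$. The projection restricts to an isomorphism on the subgroup generated by $b,c$, so we regard $F$ as a subgroup of $G_l$.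

Each conjugate of $a_i$ is a commutator of two other conjugates of $a_i$, so $P_l$ and $\ker\theta_{l+1}$ are perfect groups. This is what will make the generators $a_i$ invisible to homology in Section~\ref{sec:manifold}. It also means that no homomorphism from $P_l$ to a solvable group detects $a_i$. To see that $a_i\neq1$, and to measure the relation $w_i$, we need a group in which an element is a commutator of two smaller copies of itself. The identity $[1+e_{13},1+e_{35}]=1+e_{15}$ between elementary matrices suggests triangular matrices whose index set can be subdivided indefinitely.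

\subsection{Unitriangular matrices over the real line}
Let $\mathfrak n$ be the $\mathbb F_2$-vector space with basis the symbols $e_{s,t}$, $s<t$ in $\mathbb R$, with the multiplication $e_{s,t}e_{s',t'}=e_{s,t'}$ if $t=s'$ and $0$ otherwise. An element $x\in\mathfrak n$ involves finitely many indices, so it is a strictly triangular matrix and is nilpotent. Hence $U=1+\mathfrak n$ is a group, with $(1+x)^{-1}=1+x+x^2+\cdots$. For a finite set $\Omega\subset\mathbb R$, the elements all of whose indices lie in $\Omega$ form a subgroup $U(\Omega)$. For $u=1+x\ne1$ define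
\[
\operatorname{gap}(u)=\min\{\,t-s : e_{s,t}\text{ occurs in }x\,\}>0,
\]
and put $\operatorname{gap}(1)=\infty$. The gap is the distance of $u-1$ from the diagonal. The group $\mathrm{Aff}^+(\mathbb R)$ of increasing affine maps acts on $\mathfrak n$ by the ring automorphisms $\alpha\cdot e_{s,t}=e_{\alpha(s),\alpha(t)}$, hence on $U$. Elements of $U\rtimes\mathrm{Aff}^+(\mathbb R)$ are written $u\alpha$, with $\alpha u\alpha^{-1}=\alpha\cdot u$.

\begin{lemma}\label{lem:gap}
Let $u,v\in U$ and $\alpha\in\mathrm{Aff}^+(\mathbb R)$.
\begin{itemize}
\item[(a)] $\operatorname{gap}(vuv^{-1})=\operatorname{gap}(u)=\operatorname{gap}(u^{-1})$.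
\item[(b)] $\operatorname{gap}(uv)\ge\min(\operatorname{gap}u,\operatorname{gap}v)$.
\item[(c)] $\operatorname{gap}[u,v]\ge\operatorname{gap}u+\operatorname{gap}v$.
\item[(d)] $\operatorname{gap}(\alpha\cdot u)=\operatorname{slope}(\alpha)\operatorname{gap}(u)$.
\item[(e)] If $u\in U(\Omega)$, then $\operatorname{gap}(u)\le\operatorname{diam}\Omega$ or $u=1$.
\end{itemize}
\end{lemma}

\begin{proof}
For $\delta>0$ let $\mathfrak n_\delta$ be the span of the $e_{s,t}$ with $t-s\ge\delta$. From the multiplication table, $\mathfrak n_\delta\mathfrak n_{\delta'}\subset\mathfrak n_{\delta+\delta'}$ and $\mathfrak n\,\mathfrak n_\delta,\ \mathfrak n_\delta\,\mathfrak n\subset\mathfrak n_\delta$. So $U_{\ge\delta}=1+\mathfrak n_\delta=\{u:\operatorname{gap}u\ge\delta\}$ is closed under products, under inverses, and under conjugation $v(1+x)v^{-1}=1+vxv^{-1}$. As this holds for every $\delta$, (a) and (b) follow. For $u=1+x$ and $v=1+y$,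
\begin{equation}\label{eq:comm}
[u,v]=uv(vu)^{-1}=1+(uv-vu)(vu)^{-1}=1+(xy-yx)(vu)^{-1},
\end{equation}
so $x\in\mathfrak n_\delta$, $y\in\mathfrak n_{\delta'}$ give $[u,v]\in U_{\ge\delta+\delta'}$, which is (c). Parts (d) and (e) are immediate from the definition.
\end{proof}

For $r<s<t$, formula \eqref{eq:comm} with $x=e_{r,s}$, $y=e_{s,t}$ has $xy-yx=e_{r,t}$, and $e_{r,t}$ is annihilated on the right by every $e_{s',t'}$ with indices in $\{r,s,t\}$. Hence
\begin{equation}\label{eq:elem}
[1+e_{r,s},\,1+e_{s,t}]=1+e_{r,t}.
\end{equation}

\subsection{The representation}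
Fix $i\ge1$ and write $p=p_i$. Let $g\mapsto\alpha_g$ be the homomorphism $F\to\mathrm{Aff}^+(\mathbb R)$ given by the contractions
\[
\alpha_b(t)=2^{-1/p}\,t,\qquad \alpha_c(t)=1-2^{-1/p}(1-t)
\]
toward $0$ and toward $1$. They are slow when $p$ is large: it takes $p$ letters to halve a length. Let $\chi\colon F\to\mathbb Z$ be the homomorphism with $\chi(b)=\chi(c)=1$. Then $|\chi(g)|\le|g|$, and the slope of $\alpha_g$ is
\begin{equation}\label{eq:slope}
\lambda(g)=2^{-\chi(g)/p}\ \ge\ 2^{-|g|/p}.
\end{equation}
We write $g\cdot u$ for $\alpha_g\cdot u$.

\begin{lemma}\label{lem:rep}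
There is a homomorphism $\Phi\colon G_i\to U\rtimes\mathrm{Aff}^+(\mathbb R)$ with
\[
b\mapsto\alpha_b,\qquad c\mapsto\alpha_c,\qquad a_i\mapsto 1+e_{0,1},\qquad a_k\mapsto1\quad(k<i).
\]
For $s\in G_i$ one has $\Phi(s)=u\,\alpha_{\bar s}$ with $u\in U$. Thus $\Phi$ restricts to a homomorphism $\varphi\colon P_i\to U$, and
\begin{equation}\label{eq:conj}
\operatorname{gap}\varphi(a_i)=1,\qquad
\operatorname{gap}\varphi(sxs^{-1})=\lambda(\bar s)\operatorname{gap}\varphi(x)\quad(s\in G_i,\ x\in P_i).
\end{equation}
\end{lemma}

\begin{proof}
The relators $w_k$, $k<i$, are respected because $a_k\mapsto1$. The maps $\alpha_b^p(t)=t/2$ and $\alpha_c^p(t)=(1+t)/2$ carry $1+e_{0,1}$ to $1+e_{0,1/2}$ and $1+e_{1/2,1}$, whose commutator is $1+e_{0,1}$ by \eqref{eq:elem}; so $w_i$ is respected. The affine part of $\Phi(s)$ and $\alpha_{\bar s}$ are homomorphisms in $s$ that agree on generators. Finally, conjugation by $u\alpha_{\bar s}$ sends $\varphi(x)$ to $u\,(\bar s\cdot\varphi(x))\,u^{-1}$, and Lemma~\ref{lem:gap}(a),(d) give \eqref{eq:conj}.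
\end{proof}

\subsection{The smallest case}
Take $i=1$ and write $a=a_1$, $p=p_1$, $P=P_1$. Think of the conjugate $gag^{-1}$, $g\in F$, as a copy of $a$ placed at the vertex $g$ of the Cayley tree of $F$. Substituting the relation into itself once writes $a$ as a double commutator of the copies at $b^{2p}$, $b^pc^p$, $c^pb^p$, $c^{2p}$, and $\varphi$ turns this into
\[
1+e_{0,1}=\bigl[\,[1+e_{0,1/4},\,1+e_{1/4,1/2}],\ [1+e_{1/2,3/4},\,1+e_{3/4,1}]\,\bigr].
\]
Each further level of commutators uses copies of $a$ that are $p$ steps farther out. This rate is optimal. For $R\ge0$ let $P(R)$ be the normal closure in $P$ of $\{gag^{-1}:g\in F,\ |g|\le R\}$, and for a group $H$ let $H^{(0)}=H$, $H^{(k+1)}=[H^{(k)},H^{(k)}]$.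

\begin{proposition}\label{prop:toy}
$a\in P(R)^{(k)}$ if and only if $R\ge kp$.
\end{proposition}

\begin{proof}
We show $gag^{-1}\in P(|g|+kp)^{(k)}$ for all $g\in F$ by induction on $k$. The case $k=0$ is the definition. For $k\ge1$, the element $gag^{-1}$ is the commutator of the copies of $a$ at $gb^p$ and $gc^p$, which lie in $P(|g|+p+(k-1)p)^{(k-1)}$ by induction. With $g=1$ this gives one implication. Conversely, by \eqref{eq:conj}, \eqref{eq:slope} and Lemma~\ref{lem:gap}(a),(b), every element of $\varphi(P(R))$ has gap at least $2^{-R/p}$. By Lemma~\ref{lem:gap}(b),(c), each passage to the commutator subgroup doubles this bound, so every element of $\varphi(P(R)^{(k)})$ has gap at least $2^{k-R/p}$. Since $\operatorname{gap}\varphi(a)=1$, membership of $a$ forces $k-R/p\le0$.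
\end{proof}

This is the mechanism of the proof of Theorem~\ref{thm:main}(b): a commutator gains a factor $2$ in the gap, a step in the tree loses at most a factor $2^{1/p}$, and so a supply of commutators at fewer than $p$ steps each drives the gap to infinity.

\section{The manifold $M$}\label{sec:manifold}

\subsection{Conventions and standard facts}\label{sub:facts}
Everything is PL unless stated otherwise. Homomorphisms between fundamental groups of connected spaces are understood up to inner automorphisms until base points are fixed in Sections~\ref{sec:control} and~\ref{sec:gaps}. We use the following facts.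

\emph{Regular neighborhoods and general position.} A compact polyhedron $L$ in the interior of a manifold has a regular neighborhood $N$, a compact codimension-zero submanifold that collapses to $L$, with $N\setminus L\cong\partial N\times[0,1)$. A map of a finite $2$-complex into a manifold of dimension $n\ge5$ is homotopic to an embedding in the interior. Removing from a manifold a closed subpolyhedron of the interior of codimension at least $3$ does not change $\pi_0$ or $\pi_1$.

\emph{Homotopy equivalences.} If the inclusion of a subcomplex is a homotopy equivalence, the subcomplex is a strong deformation retract. Let $(B,A)$ be a finite CW pair with $B$ connected, and let $\pi_1(B)\to G$ be a homomorphism. Denote by $C_*(B,A;\mathbb ZG)$ the relative cellular chain complex of the induced $G$-covering. It is a complex of free $\mathbb ZG$-modules, with one basis element for each cell of $B\setminus A$, namely an oriented lift of the cell. If $A$ is connected, $A\subset B$ is a $\pi_1$-isomorphism and $C_*(B,A;\mathbb Z\pi_1B)$ is acyclic, then $A\subset B$ is a homotopy equivalence, by the theorems of Hurewicz and Whitehead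 applied to universal covers. A finite acyclic complex of free modules is contractible, so its dual is acyclic too.

\emph{Torsion.} If $C_*(B,A;\mathbb ZG)$ is acyclic, it has a torsion in the Whitehead group $\operatorname{Wh}(G)=K_1(\mathbb ZG)/\langle\pm g\rangle$, independent of the choice of lifts. For a complex concentrated in two adjacent degrees it is, up to sign, the class of the boundary matrix. For a map $f\colon A\to B$ of finite connected complexes, $\tau(f;\mathbb ZG)$ is the torsion of the pair (mapping cylinder of $f$, $A$), defined when the chain complex of this pair is acyclic. A homotopy equivalence $f$ is \emph{simple} if $\tau(f;\mathbb Z\pi_1B)=0$; the inclusion $L\subset N$ is simple when $N$ collapses to $L$. We need four properties.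
\begin{itemize}
\item[(T1)] $\tau(f;\mathbb ZG)$ depends only on the homotopy class of $f$ and is invariant under subdivision.
\item[(T2)] $\tau(f'f;\mathbb ZG)=\tau(f';\mathbb ZG)+\tau(f;\mathbb ZG)$, with all coefficients pulled back from the target of $f'$; if two of the three terms are defined, so is the third. This is additivity in the based exact sequence of a triple.
\item[(T3)] For the inclusion of a subcomplex, $\tau$ is the torsion of $C_*(B,A;\mathbb ZG)$.
\item[(T4)] If $f$ is a simple homotopy equivalence, then $\tau(f;\mathbb ZG)=0$ for every $\pi_1(B)\to G$, being the image of $0$ under $\operatorname{Wh}(\pi_1B)\to\operatorname{Wh}(G)$.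
\end{itemize}

\subsection{The construction}
Let $n\ge5$. We want neighborhoods of infinity with fundamental groups $G_l$ and inclusions inducing $\theta_l$. Thickened presentation complexes, nested inside each other, have these groups; removing their intersection from a closed manifold turns them into neighborhoods of infinity.

Let $L_l$ be the presentation $2$-complex of $G_l$, with one vertex, so that $L_0=S^1\vee S^1$ and $L_l\subset L_{l+1}$. Let $\Theta_{l+1}\colon L_{l+1}\to L_l$ be a retraction that sends the $1$-cell $a_{l+1}$ to the vertex. It extends over the new $2$-cell because $w_{l+1}$ becomes freely trivial when $a_{l+1}$ is deleted, and it induces $\theta_{l+1}$.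

Let $N_0$ be the boundary connected sum of two copies of $S^1\times D^{n-1}$, a regular neighborhood of an embedding $j_0\colon L_0\to N_0$. Let $\mathcal D=N_0\cup_\partial K_0$ be the double of $N_0$, where $K_0$ is the second copy. Since the double of $S^1\times D^{n-1}$ is $S^1\times S^{n-1}$, we have $\mathcal D\cong(S^1\times S^{n-1})\#(S^1\times S^{n-1})$, an orientable manifold. Suppose $N_l\subset\mathcal D$ is a regular neighborhood of an embedding $j_l\colon L_l\to N_l$. By general position, which needs $n\ge5$, choose an embedding $j_{l+1}\colon L_{l+1}\to\operatorname{int}N_l$ homotopic in $N_l$ to $j_l\circ\Theta_{l+1}$, and let $N_{l+1}\subset\operatorname{int}N_l$ be a regular neighborhood of its image. Put $N_\infty=\bigcap_lN_l$ and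
\[
M=\mathcal D\setminus N_\infty,\qquad K_l=\mathcal D\setminus\operatorname{int}N_l,\qquad A_l=\partial N_l=\partial K_l,\qquad W_{l+1}=N_l\setminus\operatorname{int}N_{l+1}.
\]
Then $K_l\subset\operatorname{int}K_{l+1}$, $M=\bigcup_lK_l$, $K_{l+1}=K_l\cup_{A_l}W_{l+1}$ and $\partial W_{l+1}=A_l\sqcup A_{l+1}$. We identify $\pi_1(N_l)$ with $G_l$ by $j_l$. As $j_{l+1}\simeq j_l\Theta_{l+1}$ in $N_l$, the inclusion $N_{l+1}\subset N_l$ induces $\theta_{l+1}$. This $M$ is $M_S$ for the infinite set $S=\{p_1<p_2<\cdots\}$. For a finite set $S$ with $k$ elements the construction stops at $N_k$, and $M_S=\mathcal D\setminus N_k=\operatorname{int}K_k$.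

\subsection{The layers $W_{l+1}$}
Seen from $A_l$, the layer $W_{l+1}$ looks like a product; seen from $A_{l+1}$, it does not, since it kills the element $a_{l+1}$, which is nontrivial by Lemma~\ref{lem:rep}.

\begin{lemma}\label{lem:layer}
The inclusions $A_l\subset N_l$ and $W_{l+1}\subset N_l$ are $\pi_1$-isomorphisms of connected spaces, the inclusion $A_{l+1}\subset W_{l+1}$ induces $\theta_{l+1}\colon G_{l+1}\to G_l$, and $A_l\subset W_{l+1}$ is a simple homotopy equivalence.
\end{lemma}

\begin{proof}
The complexes $j_l(L_l)$ and $j_{l+1}(L_{l+1})$ have codimension at least $n-2\ge3$ in $N_l$. Their complements deformation retract onto $A_l$ and $W_{l+1}$, because $N_k\setminus j_k(L_k)\cong A_k\times[0,1)$. This gives the first statement, and it shows that $A_l\subset W_{l+1}$ is a $\pi_1$-isomorphism. The composite $A_{l+1}\subset W_{l+1}\subset N_l$ equals $A_{l+1}\subset N_{l+1}\subset N_l$, which gives the second statement.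

Write $W=W_{l+1}$, $a=a_{l+1}$, $p=p_{l+1}$ and $\Lambda=\mathbb Z[G_l]$, with all coefficients induced from $\pi_1(N_l)=G_l$. The pair $(W,A_l)$ is hard to see directly, but $(W,A_{l+1})$ can be computed from the presentation complexes, and duality passes from one to the other.

\emph{Step 1: the pair $(L_{l+1},L_l)$.} The coefficients on $L_{l+1}$ are given by $\theta_{l+1}$. The complex $C_*(L_{l+1},L_l;\Lambda)$ is $\Lambda\to\Lambda$ in degrees $2$ and $1$, and the boundary map is the image of the Fox derivative $\partial w_{l+1}/\partial a$. It is read off from the lifted attaching path: since $a\mapsto1$, each letter $a^{\pm1}$ of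
\[
w_{l+1}=a^{-1}\cdot b^pab^{-p}\cdot c^pac^{-p}\cdot b^pa^{-1}b^{-p}\cdot c^pa^{-1}c^{-p}
\]
contributes $\pm$ the image in $G_l$ of the word preceding it. The sum is $-1+b^p+c^p-b^p-c^p=-1$. So $\tau(L_l\subset L_{l+1};\Lambda)$ is defined and equals $0$.

\emph{Step 2: the pair $(W,A_{l+1})$.} The composite $L_l\subset L_{l+1}\xrightarrow{\,j_{l+1}\,}N_{l+1}\subset N_l$ is homotopic to $j_l\Theta_{l+1}|_{L_l}=j_l$. The maps $j_l\colon L_l\to N_l$ and $j_{l+1}\colon L_{l+1}\to N_{l+1}$ are simple homotopy equivalences, so their torsions over $\Lambda$ vanish by (T4). By (T1), (T2) and Step 1, $\tau(N_{l+1}\subset N_l;\Lambda)$ is defined and equals $0$. The pairs $(N_l,N_{l+1})$ and $(W,A_{l+1})$ have the same relative cells, so by (T3) the complex $C_*(W,A_{l+1};\Lambda)$ is acyclic with zero torsion.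

\emph{Step 3: duality.} Triangulate $W$ so that $A_{l+1}$ is a full subcomplex, and form dual cells in the barycentric subdivision. The dual cell $\sigma^*$ of a $k$-simplex $\sigma$ is an $(n-k)$-ball. Its boundary consists of the cells $\tau^*$ for the simplices $\tau$ having $\sigma$ as a proper face, together with the dual cell of $\sigma$ in $\partial W$ if $\sigma\subset\partial W$. Hence the cells $\sigma^*$ with $\sigma\not\subset A_{l+1}$ and the dual cells in $A_l$ of the simplices of $A_l$ form a cell complex $W'\supset A_l$. By fullness, $W'$ is the union of the cells $v^*$ for the vertices $v\notin A_{l+1}$, while the cells $v^*$ with $v\in A_{l+1}$ form a regular neighborhood of $A_{l+1}$, that is, a collar. So $W$ collapses to $W'$. The cells of $W'$ not in $A_l$ correspond to the simplices of $W$ not in $A_{l+1}$, and in the covering, oriented compatibly with an orientation of $W$, the incidence number of $\sigma^*$ with $\tau^*$ is that of $\tau$ with $\sigma$ up to a sign depending only on the dimension. Thus the based complex $C_*(W',A_l;\Lambda)$ is the dual of the based complex $C_*(W,A_{l+1};\Lambda)$: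 its boundary matrices are, up to sign, the transposes conjugated by $g\mapsto g^{-1}$. It is therefore acyclic, with torsion $\pm\overline{\tau(W,A_{l+1};\Lambda)}=0$; compare \cite[\S10]{Milnor}. By (T2), $C_*(W,A_l;\Lambda)$ is acyclic with zero torsion. Since $\Lambda=\mathbb Z\pi_1(W)$ and $A_l\subset W$ is a $\pi_1$-isomorphism, the inclusion is a simple homotopy equivalence.
\end{proof}

\subsection{The homotopy type of $M$ and of its neighborhoods of infinity}
Let $\phi\colon\mathcal D\to N_0$ be the folding map of the double, which is the identity on $N_0$ and identifies $K_0$ with $N_0$. Let $\Gamma\subset K_0$ be the mirror image of $j_0(L_0)$, a wedge of two circles with vertex $*$.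

\begin{lemma}\label{lem:ends}
\begin{itemize}
\item[(1)] The inclusion $\Gamma\subset M$ is a homotopy equivalence, and there is a homotopy $\kappa\colon M\times I\to M$ with $\kappa_0=\mathrm{id}$ and $\kappa_1(M)\subset\Gamma$.
\item[(2)] The map $\phi$ induces an isomorphism $\pi_1(M,*)\cong F$ that takes the two circles of $\Gamma$ to $b$ and $c$.
\item[(3)] $M\setminus K_l$ is connected, and $M\setminus K_l\subset N_l$ induces an isomorphism $\pi_1(M\setminus K_l)\cong G_l$. The inclusion $M\setminus K_{l+1}\subset M\setminus K_l$ induces $\theta_{l+1}$, and $M\setminus K_l\subset M$ induces the projection $G_l\to F$.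
\end{itemize}
\end{lemma}

\begin{proof}
(1) By Lemma~\ref{lem:layer}, $A_l$ is a strong deformation retract of $W_{l+1}$, so $K_l$ is one of $K_{l+1}$. Every compact subset of $M$ lies in some $K_l$. Hence $M$ is connected and $K_0\subset M$ induces isomorphisms on all homotopy groups, so it is a homotopy equivalence by Whitehead's theorem. As $K_0$ collapses to $\Gamma$, the subpolyhedron $\Gamma$ is a strong deformation retract of $M$.

(2) The map $\phi$ carries $\Gamma$ homeomorphically onto $j_0(L_0)$, and both $\Gamma\subset M$ and $j_0(L_0)\subset N_0$ are homotopy equivalences.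

(3) The argument of (1), applied to $A_l\subset W_{l+1}\subset W_{l+1}\cup W_{l+2}\subset\cdots$, shows that $A_l\subset N_l\setminus N_\infty$ is a homotopy equivalence. Since $A_l\subset N_l$ is a $\pi_1$-isomorphism, so is $N_l\setminus N_\infty\subset N_l$. The set $M\setminus K_l$ is $N_l\setminus N_\infty$ with its boundary $A_l$ removed, and its inclusion is a homotopy equivalence by a collar. This gives the first statement; the second follows because $N_{l+1}\subset N_l$ induces $\theta_{l+1}$. For the third, $\phi$ is the identity on $M\setminus K_l\subset N_0$, so under (2) the inclusion in $M$ induces the same homomorphism as $M\setminus K_l\subset N_l\subset\dots\subset N_0$, namely $\theta_1\circ\cdots\circ\theta_l$.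
\end{proof}

\section{Crossing with an interval}\label{sec:interval}

The layer $W_{l+1}$ is not a product, because its far boundary $A_{l+1}$ has too large a fundamental group. In $W_{l+1}\times I$, the part of the boundary opposite to $A_l\times I$ is the double of $W_{l+1}$ along $A_{l+1}$, and there the extra generator dies. We recall two standard tools. \emph{Duality:} if $\mathbf W$ is a compact orientable $m$-manifold and $\partial\mathbf W=\mathbf W_-\cup\mathbf W_+$ with $\mathbf W_-\cap\mathbf W_+=\partial\mathbf W_-=\partial\mathbf W_+$, then $H_*(\mathbf W,\mathbf W_+;\Lambda)\cong H^{m-*}(\mathbf W,\mathbf W_-;\Lambda)$ for $\Lambda=\mathbb Z\pi_1(\mathbf W)$. \emph{The $s$-cobordism theorem rel boundary:} let $\mathbf W$ be a compact connected manifold of dimension at least $6$ with $\partial\mathbf W=\mathbf W_-\cup J\cup\mathbf W'_+$, where $\mathbf W_-$ and $\mathbf W'_+$ are disjoint and $J\cong\partial\mathbf W_-\times[0,1]$ joins $\partial\mathbf W_-$ to $\partial\mathbf W'_+$. If $\mathbf W_-\subset\mathbf W$ is a simple homotopy equivalence and $\mathbf W'_+\subset\mathbf W$ is a homotopy equivalence,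 then $\mathbf W\cong\mathbf W_-\times[0,1]$ by a homeomorphism taking $x\in\mathbf W_-$ to $(x,0)$.

\begin{lemma}\label{lem:product}
There is a homeomorphism $W_{l+1}\times I\cong(A_l\times I)\times[0,1]$ taking each $x\in A_l\times I$ to $(x,0)$.
\end{lemma}

\begin{proof}
Let $W=W_{l+1}$, $\mathbf W=W\times I$, $\mathbf W_-=A_l\times I$ and $\mathbf W_+=W\times\{0,1\}\cup A_{l+1}\times I$. Then $\partial\mathbf W=\mathbf W_-\cup\mathbf W_+$, and the two parts meet in their common boundary $A_l\times\{0,1\}$. Since $\mathbf W_-$ collapses to $A_l\times0$ and $\mathbf W$ collapses to $W\times0$, Lemma~\ref{lem:layer} and (T2) show that $\mathbf W_-\subset\mathbf W$ is a simple homotopy equivalence.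

By van Kampen's theorem, $\pi_1(\mathbf W_+)$ is generated by the images of $\pi_1(W\times0)$ and $\pi_1(W\times1)$. Since $\theta_{l+1}$ is onto, both images equal the image of $\pi_1(A_{l+1}\times I)$. So $\pi_1(W\times0)\to\pi_1(\mathbf W_+)$ is onto. Its composite with $\pi_1(\mathbf W_+)\to\pi_1(\mathbf W)$ is an isomorphism, so both maps are isomorphisms. By duality, $H_*(\mathbf W,\mathbf W_+;\Lambda)\cong H^{n+1-*}(\mathbf W,\mathbf W_-;\Lambda)=0$, and $\mathbf W_+\subset\mathbf W$ is a homotopy equivalence.

Let $J$ be a collar of $\partial\mathbf W_+=\partial\mathbf W_-$ in $\mathbf W_+$ and let $\mathbf W'_+$ be the closure of $\mathbf W_+\setminus J$, a deformation retract of $\mathbf W_+$. The $s$-cobordism theorem applies because $\dim\mathbf W=n+1\ge6$.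
\end{proof}

The products at different levels have different bases $A_l\times I$ and do not assemble to a collar of infinity. They do assemble to an inverse system of retractions. For a space $X_0\cup A\times[0,\infty)$, exhausted by $X_l=X_0\cup A\times[0,l]$ with the retractions $(y,u)\mapsto(y,\min(u,l-1))$, the inverse limit is $X_0\cup A\times[0,\infty]$. The next lemma shows that the inverse limit works in general.

\begin{lemma}\label{lem:limit}
Let $X$ be the union of compacta $X_0\subset X_1\subset\cdots$, with compact subsets $\mathbf A_l\subset X_l$ and $\mathbf W_l\subset X_l$ such that, for $l\ge1$, $X_l=X_{l-1}\cup\mathbf W_l$, $X_{l-1}\cap\mathbf W_l=\mathbf A_{l-1}$, $\mathbf A_l\subset\mathbf W_l$, and $\mathbf W_l\cong\mathbf A_{l-1}\times[0,1]$ by a homeomorphism taking $y\in\mathbf A_{l-1}$ to $(y,0)$. Suppose that the sets $X_l\setminus\mathbf A_l$ are open in $X$ and cover $X$. Then there are a compactum $\widehat X$ containing $X$ as a dense open subset and a homotopy $h$ as in Definition~\ref{def:Z}.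
\end{lemma}

\begin{proof}
For $s\in I$ let $\psi_{l,s}\colon X_l\to X_l$ be the identity on $X_{l-1}$ and $(y,u)\mapsto(y,(1-s)u)$ on $\mathbf W_l$. Then $\psi_{l,0}=\mathrm{id}$, the map $\psi_l=\psi_{l,1}$ is a retraction $X_l\to X_{l-1}$ with $\psi_l(\mathbf W_l)=\mathbf A_{l-1}$, and
\begin{equation}\label{eq:fiber}
\psi_l\circ\psi_{l,s}=\psi_l .
\end{equation}
Let $\widehat X=\varprojlim(X_l,\psi_l)$, the compactum of sequences $z=(z_l)$ with $\psi_l(z_l)=z_{l-1}$, and let $\mathrm{pr}_l(z)=z_l$. Define $\iota_l\colon X_l\to\widehat X$ by $\iota_l(x)_m=x$ for $m\ge l$ and $\iota_l(x)_m=\psi_{m+1}\cdots\psi_l(x)$ for $m<l$. Then $\iota_{l+1}|_{X_l}=\iota_l$, so the $\iota_l$ define an injection $\iota\colon X\to\widehat X$.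

Let $O_l=\mathrm{pr}_l^{-1}(X_l\setminus\mathbf A_l)$, an open set. If $z_l\notin\mathbf A_l$, then $z_{l+1}\notin\mathbf W_{l+1}$, so $z_{l+1}=z_l$ and $z_{l+1}\notin\mathbf A_{l+1}$; by induction $z=\iota_l(z_l)$. Hence $\mathrm{pr}_l\colon O_l\to X_l\setminus\mathbf A_l$ is a homeomorphism with inverse $\iota_l$. The sets $X_l\setminus\mathbf A_l$ form an open cover of $X$, so $\iota$ is a homeomorphism onto the open set $\bigcup_lO_l$.

Put $h_0=\mathrm{id}$ and, for $t\in[2^{-l},2^{-l+1}]$ with $l\ge1$, put $h_t=\iota_l\circ\psi_{l,s}\circ\mathrm{pr}_l$ with $s=2^lt-1$. At $t=2^{-l}$ the two formulas give $\iota_l\,\mathrm{pr}_l$ and $\iota_{l+1}\psi_{l+1}\mathrm{pr}_{l+1}=\iota_{l+1}\mathrm{pr}_l=\iota_l\,\mathrm{pr}_l$, so $h$ is well defined and continuous for $t>0$, with values in $\iota(X)$. If $0<t\le2^{-m}$, then $t$ lies in an interval with $l>m$, and \eqref{eq:fiber} gives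
\[
\mathrm{pr}_mh_t=\psi_{m+1}\cdots\psi_l\,\psi_{l,s}\,\mathrm{pr}_l=\psi_{m+1}\cdots\psi_l\,\mathrm{pr}_l=\mathrm{pr}_m .
\]
So each coordinate $\mathrm{pr}_mh$ is continuous at $t=0$, and $h$ is continuous. Finally $h_t(z)\to z$ as $t\to0$, so $\iota(X)$ is dense.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
Apply Lemma~\ref{lem:limit} with $X_l=K_l\times I$, $\mathbf A_l=A_l\times I$ and $\mathbf W_l=W_l\times I$. The product structure is Lemma~\ref{lem:product}, and $X_l\setminus\mathbf A_l=\operatorname{int}K_l\times I$. The statements on $M\times I^k$ and on $M\times Q\cong M\times I\times Q$ follow from \eqref{eq:product}.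
\end{proof}

The layers $W_l$ of $M$ itself also deformation retract onto $A_{l-1}$. What the product structure adds is \eqref{eq:fiber}: points move inside the fibers of the retraction. Lemma~\ref{lem:control} below extracts a coarse form of this property from an arbitrary $\mathcal Z$-compactification.

\section{Bounded control over the tree}\label{sec:control}

In this section and the next we assume that $\widehat M$ is a $\mathcal Z$-compactification of $M$ with homotopy $h$, and we derive a contradiction.

\subsection{The control map}
Let $\widetilde M\to M$, $x\mapsto\bar x$, be the universal cover, and let $v_0$ be a lift of $*$. Identify the deck group with $F=\pi_1(M,*)$, as in Lemma~\ref{lem:ends}(2), so that the lift starting at $v_0$ of a loop representing $g$ ends at $gv_0$. The preimage $T$ of $\Gamma$ is the universal cover of $\Gamma$, the Cayley tree of $F$. Give $\Gamma$ and $T$ the path metrics $d$ with edges of length $1$. Then $F$ acts on $T$ by isometries, the vertex set is $Fv_0$, and $d(v_0,gv_0)=|g|$.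

Define $\widehat E\colon\widehat M\times I\to\widehat M$ by $\widehat E_t=h_{2t}$ for $t\le\frac12$ and $\widehat E_t=\kappa_{2t-1}\circ h_1$ for $t\ge\frac12$, and let $f=\widehat E_1\colon\widehat M\to\Gamma$. The homotopy $\widehat E$ restricts to $E\colon M\times I\to M$. Let $\widetilde E$ be the lift of $E$ to $\widetilde M$ with $\widetilde E_0=\mathrm{id}$; it commutes with $F$ by uniqueness of lifts. Put
\[
\rho=\widetilde E_1\colon\widetilde M\to T,
\]
an equivariant lift of $f|_M$. We measure the position of a point $x\in\widetilde M$ by $\rho(x)$. The point of using $h$ is that $f$ and $\widehat E$ are defined on compact spaces.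

\begin{lemma}\label{lem:control}
There is a constant $\mu$ such that
\[
d\bigl(\rho(\widetilde E_tx),\rho(x)\bigr)\le\mu\quad(x\in\widetilde M,\ t\in I),\qquad d\bigl(y,\rho(y)\bigr)\le\mu\quad(y\in T).
\]
\end{lemma}

\begin{proof}
The path $t\mapsto\rho(\widetilde E_tx)$ starts at $\rho(x)$ and lifts $t\mapsto f(\widehat E_t\bar x)$. The map $f\circ\widehat E\colon\widehat M\times I\to\Gamma$ is uniformly continuous. So there is $k$, independent of $x$, such that on each interval $[\frac{j-1}k,\frac jk]$ the path in $\Gamma$ stays in the open ball of radius $\frac14$ about its initial point. This ball is evenly covered by the balls of radius $\frac14$ about the lifts of its center, so the lifted path moves less than $\frac14$ on each interval, and less than $k/4$ in total. The function $y\mapsto d(y,\rho(y))$ on $T$ is continuous and $F$-invariant, and $T/F=\Gamma$ is compact, so it is bounded.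
\end{proof}

The constant $\mu$ depends only on $\widehat M$, $h$ and $\kappa$. For a vertex $v$ of $T$ and $r>0$ let $B(v,r)$ and $\bar B(v,r)$ be the open and closed balls in $T$. Let $\widetilde K_l$ be the preimage of $K_l$ in $\widetilde M$, and put
\[
V(v,r)=\rho^{-1}(B(v,r)),\qquad Y_l=\widetilde M\setminus\widetilde K_l,\qquad Y_l(v,r)=Y_l\cap V(v,r).
\]
So $Y_l(v,r)$ is the part of the $l$-th neighborhood of infinity that lies over a ball of the tree. We omit $v$ when $v=v_0$. Since $gY_l(v,r)=Y_l(gv,r)$ and $gV(v,r)=V(gv,r)$, statements proved for $v_0$ hold for every vertex. For each $l$ choose $\sigma(l)>l$ with $E(K_l\times I)\subset K_{\sigma(l)}$; then $\widetilde E_t(\widetilde K_l)\subset\widetilde K_{\sigma(l)}$. Finally,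
\begin{equation}\label{eq:compact}
\widetilde K_l\cap\rho^{-1}(\bar B(R))\text{ is compact for every } R.
\end{equation}
Indeed, $\widetilde K_l$ is the union of the translates $gC$ of a compact set $C$, and $g\rho(C)$ meets $\bar B(R)$ for only finitely many $g$.

\subsection{Duality}
We use singular homology and \v Cech cohomology with integer coefficients. On compact pairs, \v Cech cohomology is homotopy invariant, agrees with singular cohomology on finite polyhedral pairs, and is continuous: the cohomology of a decreasing intersection of compact pairs is the direct limit of their cohomologies. If $C_0\subset C$ are compact subsets of an oriented $n$-manifold $N$ without boundary, then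
\begin{equation}\label{eq:dual}
\check H^{n-q}(C,C_0)\cong H_q(N\setminus C_0,N\setminus C),
\end{equation}
naturally for inclusions of compact pairs \cite[VIII.7.2]{Dold}.

To see how \eqref{eq:dual} is used, consider first the case without control. Let $N$ be a contractible open $n$-manifold, $n\ge3$, and let $C\subset C'$ be compact sets such that $C$ contracts to a point within $C'$. Then $\check H^{n-2}(C')\to\check H^{n-2}(C)$ is zero, so $H_2(N,N\setminus C')\to H_2(N,N\setminus C)$ is zero. A loop in $N\setminus C'$ bounds a disk in $N$, which is a class in the first group; as this class dies in the second, the loop is null-homologous in $N\setminus C$. For manifolds with boundary this fails, even for $\mathcal Z$-compactifiable ones. Let $N$ be the unit ball $D^3$ minus the equator of its boundary sphere. It is contractible, and $D^3$ with $h_t(x)=(1-t)x$ is a $\mathcal Z$-compactification. But small neighborhoods of infinity miss the vertical axis, and circles parallel to the equator are not null-homologous in the complement of the axis.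

In $\widetilde M$ the sets $\widetilde K_l$ are not compact, and we want to keep track of positions in $T$. Both needs are met by cutting $\widetilde K_l$ off over a ball and working relative to the part over the outer shell of the ball.

\begin{lemma}\label{lem:dual}
For $q\le n-2$, $l\ge0$ and $r>0$, the inclusion induces the zero map
\[
H_q\bigl(V(r),Y_{\sigma(l)}(r)\bigr)\longrightarrow H_q\bigl(V(r+\mu),Y_l(r+\mu)\bigr).
\]
\end{lemma}

\begin{proof}
Fix $R>r+\mu$ and put
\begin{align*}
C&=\widetilde K_l\cap\rho^{-1}(\bar B(R)), & C_0&=C\setminus V(r+\mu),\\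
C'&=\widetilde K_{\sigma(l)}\cap\rho^{-1}(\bar B(R+\mu)), & C'_0&=C'\setminus V(r).
\end{align*}
By \eqref{eq:compact} these are compact pairs, and $(C,C_0)\subset(C',C'_0)$.

\emph{Excision.} In the pair $(\widetilde M\setminus C'_0,\widetilde M\setminus C')$ consider the set $(\widetilde M\setminus C'_0)\setminus V(r)$. It is closed in $\widetilde M\setminus C'_0$, and it lies in the open set $\widetilde M\setminus C'$ because a point of $C'$ outside $V(r)$ belongs to $C'_0$. Excising it leaves $(V(r),V(r)\setminus C')$, since $V(r)\cap C'_0=\emptyset$; and $V(r)\setminus C'=Y_{\sigma(l)}(r)$, since $V(r)\subset\rho^{-1}(\bar B(R+\mu))$. The same argument, with $V(r+\mu)\subset\rho^{-1}(\bar B(R))$, applies to $(C,C_0)$. The manifold $\widetilde M$ is simply connected, hence orientable, and has no boundary, so \eqref{eq:dual} gives a commutative diagram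
\[
\begin{array}{ccccc}
H_q(V(r),Y_{\sigma(l)}(r))&\cong&H_q(\widetilde M\setminus C'_0,\widetilde M\setminus C')&\cong&\check H^{n-q}(C',C'_0)\\
\downarrow&&\downarrow&&\downarrow\\
H_q(V(r+\mu),Y_l(r+\mu))&\cong&H_q(\widetilde M\setminus C_0,\widetilde M\setminus C)&\cong&\check H^{n-q}(C,C_0)
\end{array}
\]
in which all vertical maps are induced by inclusions.

\emph{The right-hand map is zero.} Let $x\in C$ and $t\in I$. Then $\widetilde E_tx\in\widetilde K_{\sigma(l)}$, and $d(v_0,\rho(\widetilde E_tx))\le R+\mu$ by Lemma~\ref{lem:control}, so $\widetilde E_tx\in C'$. If $x\in C_0$, then $d(v_0,\rho(x))\ge r+\mu$, so $d(v_0,\rho(\widetilde E_tx))\ge r$ and $\widetilde E_tx\in C'_0$. Thus the inclusion $(C,C_0)\to(C',C'_0)$ is homotopic, as a map of pairs, to $\widetilde E_1=\rho$, which factors through the compact pair $(C'\cap T,C'_0\cap T)$. This pair is the decreasing intersection of the pairs of finite graphs formed by the closed edges that meet $C'\cap T$, respectively $C'_0\cap T$, in the subdivision of $T$ into edges of length $2^{-k}$. By continuity its \v Cech cohomology vanishes in degrees at least $2$, and $n-q\ge2$.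
\end{proof}

\begin{lemma}\label{lem:loops}
Let $l\ge0$, $r>0$, and let $v$ be a vertex of $T$.
\begin{itemize}
\item[(1)] Every loop in $V(v,r)$ is null-homotopic in $V(v,r+\mu)$.
\item[(2)] Every loop in $Y_{\sigma(l)}(v,r)$ is null-homologous in $Y_l(v,r+2\mu)$.
\item[(3)] Any two points of $Y_{\sigma(l)}(v,r)$ are joined by a path in $Y_l(v,r+2\mu)$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $v=v_0$. By Lemma~\ref{lem:control}, $\widetilde E_t(V(r))\subset V(r+\mu)$ and $B(r)\subset V(r+\mu)$.

(1) The homotopy $\widetilde E$ deforms a loop $\gamma$ in $V(r)$, within $V(r+\mu)$, to the loop $\rho\circ\gamma$ in $B(r)$, and a ball in a tree is contractible.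

(2) By (1), the class $[\gamma]\in H_1(Y_{\sigma(l)}(r+\mu))$ vanishes in $H_1(V(r+\mu))$, so it is the boundary of a class in $H_2(V(r+\mu),Y_{\sigma(l)}(r+\mu))$. By Lemma~\ref{lem:dual} with $q=2\le n-2$ and radius $r+\mu$, this class dies in $H_2(V(r+2\mu),Y_l(r+2\mu))$. By naturality of the boundary map, $[\gamma]=0$ in $H_1(Y_l(r+2\mu))$.

(3) Points $x,y$ are joined in $V(r+\mu)$ by the track of $x$ under $\widetilde E$, a path in $B(r)$ from $\rho(x)$ to $\rho(y)$, and the reversed track of $y$. This path defines a class in $H_1(V(r+\mu),Y_{\sigma(l)}(r+\mu))$ with boundary $y-x$. By Lemma~\ref{lem:dual} with $q=1$ the class dies in $H_1(V(r+2\mu),Y_l(r+2\mu))$, so $y-x=0$ in $H_0(Y_l(r+2\mu))$.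
\end{proof}

\begin{remark}\label{rem:boundary}
Lemma~\ref{lem:dual} is the only step of Sections~\ref{sec:control} and~\ref{sec:gaps} that uses that $M$ is a manifold without boundary. The other steps apply equally to $M\times I$ with the exhaustion $K_l\times I$, so by Theorem~\ref{thm:main}(a) it is this lemma that fails for $M\times I$.
\end{remark}

\section{Gaps of loops near infinity}\label{sec:gaps}

The exponents are unbounded and $\mu$ does not depend on them. Fix $i$ with
\[
p=p_i>2\mu,
\]
and let $\Phi$, $\varphi$, $\lambda$ be as in Section~\ref{sec:algebra} for this $i$. This choice is the only use of the growth of the sequence $p_1<p_2<\cdots$.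

Lemma~\ref{lem:loops}(2) supplies commutators at a price of $2\mu<p$ steps, which Proposition~\ref{prop:toy} suggests is too cheap. Two difficulties separate this from a proof. First, loops in $Y_l(R)$ are not given as products of copies of $a_i$, and $Y_l(R)$ has noncompact closure, so a lower bound for their gaps has to be established; this is Lemma~\ref{lem:bounds}. Second, each application of Lemma~\ref{lem:loops}(2) needs a loop that starts deeper in the end, and we do not know that $a_i$ is represented in $Y_l(r)$ with $r$ independent of $l$. We therefore show that $\varphi$ kills all loops deep in the end that lie over small balls, and then assemble an arbitrary loop from such loops along the tree.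

\subsection{The gap of a loop}
Triangulate $M\setminus K_i$, fix a vertex $z_0$ and a lift $\tilde z_0\in Y_i$. Sending a loop at $z_0$ to the deck transformation that takes $\tilde z_0$ to the endpoint of its lift from $\tilde z_0$ is a homomorphism $\pi_1(M\setminus K_i,z_0)\to F$ induced by the inclusion in $M$. By Lemma~\ref{lem:ends}(3) it corresponds, under an isomorphism with $G_i$ in the given class, to $s\mapsto g_0\bar sg_0^{-1}$ for some $g_0\in F$. Composing the isomorphism with conjugation by $g_0\in F\subset G_i$, we identify $\pi_1(M\setminus K_i,z_0)=G_i$ so that the homomorphism is exactly $s\mapsto\bar s$. As it is onto, $Y_i$ is connected, and $\pi_1(Y_i,\tilde z_0)=P_i$.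

A loop $\gamma$ in $Y_i$, joined to $\tilde z_0$ by a path in $Y_i$, defines an element of $P_i$ up to conjugacy in $P_i$. Let $\operatorname{gap}(\gamma)$ be the gap of its image under $\varphi$. By Lemma~\ref{lem:gap}(a) this is well defined and invariant under free homotopy in $Y_i$, and $\operatorname{gap}(\gamma)=\infty$ means that $\varphi$ kills $\gamma$. If $\xi$ is a path from $\tilde z_0$ to $\gamma$, giving $x\in P_i$, and $\zeta$ is a path from $\tilde z_0$ to $g\tilde z_0$, projecting to $s\in G_i$ with $\bar s=g$, then joining $g\gamma$ to $\tilde z_0$ by $\zeta$ followed by $g\xi$ gives $sxs^{-1}$. So \eqref{eq:conj} yields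
\begin{equation}\label{eq:translate}
\operatorname{gap}(g\gamma)=\lambda(g)\operatorname{gap}(\gamma)\qquad(g\in F).
\end{equation}
For $l\ge i$ we have $Y_l\subset Y_i$, and we put
\[
\operatorname{gap}_l(r)=\inf\{\operatorname{gap}(\gamma):\gamma\text{ a loop in }Y_l(r)\}\in[0,\infty].
\]
Let $\gamma$ be a loop in $Y_{\sigma(l)}(r)$. By Lemma~\ref{lem:loops}(2) it is null-homologous in its path component of $Y_l(r+2\mu)$, so in the fundamental group of that component it is a product of commutators of loops in $Y_l(r+2\mu)$. Joining all these loops to $\tilde z_0$ by one path and applying Lemma~\ref{lem:gap}(b),(c), we obtain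
\begin{equation}\label{eq:double}
\operatorname{gap}_{\sigma(l)}(r)\ \ge\ 2\operatorname{gap}_l(r+2\mu)\qquad(l\ge i,\ r>0).
\end{equation}

\subsection{Bounds for gaps over a ball}
Here the compactification is used a second time: $h$ pushes a neighborhood of infinity into a compact part of a slightly larger one, where loops are words in finitely many elements of $G_i$. Put $l_0=i+1$.

\begin{lemma}\label{lem:bounds}
\begin{itemize}
\item[(A)] There is $\varepsilon>0$ with $\operatorname{gap}_{l_0}(R)\ge\varepsilon\,2^{-R/p}$ for all $R>0$.
\item[(B)] For each $R>0$ there is $\Delta_R<\infty$ such that every loop $\gamma$ in $Y_{l_0}(R)$ has $\operatorname{gap}(\gamma)\le\Delta_R$ or $\operatorname{gap}(\gamma)=\infty$.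
\end{itemize}
\end{lemma}

\begin{proof}
\emph{Step 1: reduction to edge loops.} The set $\widehat M\setminus\operatorname{int}K_{l_0}$ is compact and lies in the open set $\widehat M\setminus K_i$. Since $h_0=\mathrm{id}$, there is $t_0\in(0,1]$ with $h_t(\widehat M\setminus\operatorname{int}K_{l_0})\subset\widehat M\setminus K_i$ for $t\le t_0$. The compact set $h_{t_0}(\widehat M\setminus\operatorname{int}K_{l_0})$ lies in $M\setminus K_i$. Let $\Sigma$ be a finite connected subcomplex of $M\setminus K_i$ that contains it and $z_0$, and let $\widetilde\Sigma\subset Y_i$ be the preimage of $\Sigma$. Let $\gamma$ be a loop in $Y_{l_0}(R)$. Since $h_t|_M=E_{t/2}$, the maps $\widetilde E_{t/2}$, $t\le t_0$, deform $\gamma$ within $Y_i$ to a loop $\gamma'$ in $\widetilde\Sigma$, and $\gamma'\subset V(R+\mu)$ by Lemma~\ref{lem:control}. By simplicial approximation, $\gamma'$ is homotopic in $\widetilde\Sigma$ to an edge loop $\gamma''$ each of whose vertices belongs to a simplex that meets $\gamma'$. There are finitely many $F$-orbits of simplices in $\widetilde\Sigma$, so their images under $\rho$ have bounded diameter. Hence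 the vertices of $\gamma''$ lie in $V(R+\mu_1)$, with $\mu_1$ independent of $\gamma$ and $R$. If $\gamma''$ is constant, then $\operatorname{gap}(\gamma)=\infty$ and there is nothing to prove.

\emph{Step 2: the class of an edge loop.} Choose a maximal tree in the $1$-skeleton of $\Sigma$. For a vertex $z$ of $\Sigma$ let $\tau_z$ be the tree path from $z_0$ to $z$, and let $\tilde z$ be the endpoint of its lift from $\tilde z_0$. An oriented edge $e$ from $z$ to $z'$ defines $s_e=[\tau_z\,e\,\tau_{z'}^{-1}]\in G_i$; write $\Phi(s_e)=u_e\alpha_{\bar s_e}$ with $u_e\in U$. Let $\gamma''$ project to $e_1\cdots e_k$, let $z_j$ be the initial vertex of $e_j$, let $\gamma''$ start at $g\tilde z_1$ with $g\in F$, and let $g_j\in F$ be the image of $s_{e_1}\cdots s_{e_{j-1}}$, with $g_1=1$. The path $\tau_{z_1}e_1\cdots e_{j-1}$ is homotopic rel endpoints to $s_{e_1}\cdots s_{e_{j-1}}\tau_{z_j}$, so its lift from $g\tilde z_0$ ends at $gg_j\tilde z_j$; this is the $j$-th vertex of $\gamma''$. By equivariance of $\rho$,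
\[
|gg_j|=d(v_0,gg_jv_0)\le d\bigl(v_0,\rho(gg_j\tilde z_j)\bigr)+d\bigl(\rho(\tilde z_j),v_0\bigr)<R+\mu_2,
\]
where $\mu_2=\mu_1+\max_zd(\rho(\tilde z),v_0)$ is independent of $\gamma$ and $R$. The loop $g^{-1}\gamma''$, joined to $\tilde z_0$ by the lift of $\tau_{z_1}$, represents $x=s_{e_1}\cdots s_{e_k}\in P_i$. Moving the affine factors to the right, where their product $\alpha_{\bar x}$ is trivial, gives
\[
\varphi(x)=u_{e_1}\alpha_{\bar s_{e_1}}\cdots u_{e_k}\alpha_{\bar s_{e_k}}=\prod_{j=1}^k g_j\cdot u_{e_j}.
\]
By \eqref{eq:translate} and Lemma~\ref{lem:gap}(d),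
\begin{equation}\label{eq:word}
\operatorname{gap}(\gamma)=\operatorname{gap}(\gamma'')=\operatorname{gap}\bigl(g\cdot\varphi(x)\bigr)=\operatorname{gap}\Bigl(\prod_{j=1}^k(gg_j)\cdot u_{e_j}\Bigr).
\end{equation}

\emph{Step 3: the bounds.} By \eqref{eq:word}, Lemma~\ref{lem:gap}(b),(d) and \eqref{eq:slope},
\[
\operatorname{gap}(\gamma)\ge\min_j\lambda(gg_j)\operatorname{gap}(u_{e_j})\ge2^{-(R+\mu_2)/p}\min\bigl(1,\min_e\operatorname{gap}(u_e)\bigr),
\]
which is (A). For (B), let $\Omega$ be the finite set of all indices of the matrices $g'\cdot u_e$, where $e$ is an oriented edge of $\Sigma$ and $|g'|<R+\mu_2$. The product in \eqref{eq:word} lies in $U(\Omega)$, and Lemma~\ref{lem:gap}(e) gives (B) with $\Delta_R=\operatorname{diam}\Omega$.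
\end{proof}

\subsection{Loops over small balls}

\begin{lemma}\label{lem:small}
There is $m>i$ such that, for every vertex $v$ of $T$, every loop in $Y_m(v,2+2\mu)$ has gap $\infty$.
\end{lemma}

\begin{proof}
Let $r=2+2\mu$ and $l_{k+1}=\sigma(l_k)$ for $k\ge0$. Applying \eqref{eq:double} $k$ times and then Lemma~\ref{lem:bounds}(A),
\[
\operatorname{gap}_{l_k}(r)\ \ge\ 2^k\operatorname{gap}_{l_0}(r+2\mu k)\ \ge\ \varepsilon\,2^{-r/p}\,2^{k(1-2\mu/p)} .
\]
Since $p>2\mu$, the right side exceeds $\Delta_r$ for some $k$. Put $m=l_k$. A loop in $Y_m(r)\subset Y_{l_0}(r)$ has gap greater than $\Delta_r$, hence $\infty$ by Lemma~\ref{lem:bounds}(B). For $v=gv_0$ use \eqref{eq:translate}.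
\end{proof}

\subsection{All loops}

\begin{lemma}\label{lem:all}
With $m'=\sigma(m)$, every loop in $Y_{m'}$ has gap $\infty$.
\end{lemma}

\begin{proof}
For paths $\xi,\zeta$ in $Y_i$ with the same endpoints write $\xi\sim\zeta$ if the loop $\xi\zeta^{-1}$ has gap $\infty$. Equivalently, lifts of $\xi$ and $\zeta$ with a common initial point in the regular covering of $Y_i$ belonging to $\ker\varphi$ have a common endpoint. So $\sim$ is an equivalence relation, compatible with concatenation and reversal, and paths homotopic rel endpoints are equivalent.

Let $\gamma$ be a loop in $Y_{m'}$. Every point of $T$ is within $\frac12$ of a vertex, so the open sets $V(v,1)$ cover $\widetilde M$, and $\gamma=\gamma_1\cdots\gamma_k$ with $\gamma_j\subset Y_{m'}(v_j,1)$. Let $x_j$ be the common endpoint of $\gamma_j$ and $\gamma_{j+1}$, with indices modulo $k$. From $x_j\in V(v_j,1)\cap V(v_{j+1},1)$ we get $d(v_j,v_{j+1})<2$, so $v_j$ and $v_{j+1}$ are equal or adjacent. For each vertex $v$ among the $v_j$ fix one point $y_v\in Y_{m'}(v,1)$. By Lemma~\ref{lem:loops}(3) there are paths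
\[
\xi_j\subset Y_m(v_j,1+2\mu)\text{ from }y_{v_j}\text{ to }x_j,\qquad
\zeta_j\subset Y_m(v_{j+1},1+2\mu)\text{ from }x_j\text{ to }y_{v_{j+1}} .
\]
Put $\eta_j=\xi_j\zeta_j$, a path from $y_{v_j}$ to $y_{v_{j+1}}$, and $\omega_j=\zeta_{j-1}^{-1}\gamma_j\xi_j^{-1}$, a loop at $y_{v_j}$. In $\omega_1\eta_1\cdots\omega_k\eta_k$ the auxiliary paths cancel in pairs, leaving $\zeta_k^{-1}\gamma\,\zeta_k$. So it suffices to show that $\omega_1\eta_1\cdots\omega_k\eta_k$ is equivalent to the constant path.

Each $\omega_j$ lies in $Y_m(v_j,1+2\mu)$, and so does $\eta_j$ if $v_j=v_{j+1}$, in which case it is a loop. By Lemma~\ref{lem:small} these loops are equivalent to constant paths and may be deleted. Now let $v,w$ be adjacent. Every $\eta_j$ with $\{v_j,v_{j+1}\}=\{v,w\}$ lies in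
\[
Y_m(v,1+2\mu)\cup Y_m(w,1+2\mu)\subset Y_m(v,2+2\mu).
\]
By Lemma~\ref{lem:small}, any two of these paths, oriented from $y_v$ to $y_w$, are equivalent. Hence if $(v_j,v_{j+1})=(v,w)$ and $(v_{j'},v_{j'+1})=(w,v)$, then $\eta_j\eta_{j'}$ is equivalent to the constant path. The remaining $\eta_j$ correspond to the steps of a closed edge walk in $T$ from $v_1$. If the walk is not constant, then at a vertex of the walk farthest from $v_1$ it arrives from and returns to the same neighbor, because in a tree only one neighbor is closer to $v_1$. The two corresponding paths cancel up to equivalence, and what is left is a shorter closed walk. By induction the product is equivalent to the constant path.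
\end{proof}

The last step is the third use of the fact that $T$ is a tree, after its dimension in Lemma~\ref{lem:dual} and the contractibility of its balls in Lemma~\ref{lem:loops}(1).

\begin{proof}[Proof of Theorem~\ref{thm:main}(b)]
By Lemma~\ref{lem:ends}(3), $\pi_1(M\setminus K_{m'})\to\pi_1(M\setminus K_i)$ is onto. So there is a loop in $M\setminus K_{m'}$ freely homotopic in $M\setminus K_i$ to a loop at $z_0$ representing $a_i$. As $\bar a_i=1$, the latter lifts to a loop $\gamma_0$ at $\tilde z_0$, with $\operatorname{gap}(\gamma_0)=1$ by \eqref{eq:conj}. Lifting the free homotopy, we obtain a loop in $Y_{m'}$ freely homotopic to $\gamma_0$ in $Y_i$. Its gap is $1$, which contradicts Lemma~\ref{lem:all}. Hence $M$ has no $\mathcal Z$-compactification. The remaining properties of $M$ stated in Theorem~\ref{thm:main} hold by construction and Lemma~\ref{lem:ends}(1).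
\end{proof}

\section{Finite sets of exponents, and examples with boundary}\label{sec:supp}

\begin{proof}[Proof of Theorem~\ref{thm:supp}(i)]
If $S$ is infinite, Sections~\ref{sec:manifold}--\ref{sec:gaps} apply to the sequence of its elements. If $S$ has $k$ elements, then $M_S=\operatorname{int}K_k$. The compact manifold $K_k$ is a $\mathcal Z$-compactification of its interior, and $K_k\times I$ is one of $M_S\times I$ by \eqref{eq:product}.
\end{proof}

Remark~\ref{rem:boundary} shows that boundary can remove the obstruction. A boundary sphere cannot, because it can be capped off.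

\begin{proof}[Proof of Theorem~\ref{thm:supp}(ii)]
Let $M$ be as in Theorem~\ref{thm:main}, let $D\subset\operatorname{int}K_0$ be a collared $n$-ball, and put $M_0=M\setminus\operatorname{int}D$, a manifold with boundary $\partial D\cong S^{n-1}$.

Lemma~\ref{lem:limit} applies to $M_0\times I$ with $X_l=(K_l\setminus\operatorname{int}D)\times I$ and with the same $\mathbf A_l=A_l\times I$ and $\mathbf W_l=W_l\times I$ as before. So $M_0\times I$ is $\mathcal Z$-compactifiable, and so is $M_0\times Q$ by \eqref{eq:product}.

Suppose that $\widehat M_0$ is a $\mathcal Z$-compactification of $M_0$ with homotopy $h$. Let $\nu(x)$ be the minimum of $1$ and the distance from $x$ to the compact set $\partial D$, in a metric on $\widehat M_0$. Then $\nu$ vanishes on $\partial D$ and is positive on $\widehat M_0\setminus M_0$. Put $h'(x,t)=h(x,t\,\nu(x))$. Then $h'_0=\mathrm{id}$ and $h'_t$ fixes $\partial D$ pointwise. For $t>0$ we have $h'_t(x)\in M_0$: for $x\notin M_0$ because $t\,\nu(x)>0$, and for $x\in M_0$ because $h(M_0\times I)\subset M_0$. The space $\widehat M_0\cup_{\partial D}D$ is a Hausdorff quotient of a compactum,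 hence a compactum. It contains $M$ as a dense subset with compact complement $\widehat M_0\setminus M_0$. Extending $h'_t$ by the identity on $D$ makes it a $\mathcal Z$-compactification of $M$, contrary to Theorem~\ref{thm:main}(b).
\end{proof}

\begin{thebibliography}{9}

\bibitem{Dold}
Dold, \emph{Lectures on Algebraic Topology}.

\bibitem{Milnor}
Milnor, \emph{Whitehead torsion}.

\bibitem{STDC}
\emph{52nd Spring Topology and Dynamical Systems Conference},
\texttt{http://webhome.auburn.edu/\~{}kuperkm/STDC2018/STDC\_Abstract\_Booklet.pdf}.

\end{thebibliography}
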